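\title{Satisfiability of the timed modal logic $L_\nu$ is undecidable}

\begin{abstract}
The logic $L_\nu$ is a modal logic with clocks and greatest fixed points, interpreted over timed automata. It is decidable whether a formula has a model among the automata with a given set of clocks and a given bound on the constants, and it has been conjectured that satisfiability without such bounds is undecidable. We prove the conjecture: satisfiability is $\Sigma^0_1$-complete, already with one action, one formula clock, no difference constraints and the constants $0$ and $1$. Without formula clocks the problem is decidable in exponential time, and every satisfiable formula has a model with one clock. The main tool is that, while time passes in a state of a timed automaton, an action can be switched on and off only boundedly often. This forces suitable greatest fixed points to terminate.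
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A timed automaton is a finite automaton equipped with real-valued clocks, and $L_\nu$ is a modal logic that describes how such an automaton behaves as time passes and actions occur. A formula is a specification, and it is satisfiable if some automaton implements it. We determine when satisfiability can be decided. Throughout, $\mathbb N=\{0,1,2,\dots\}$ and $\sim$ ranges over the relations $<,\le,=,\ge,>$.

\subsection{Timed automata}

Let $Act$ be a finite nonempty set of \emph{actions} and $C$ a finite set of \emph{clocks}. A \emph{guard} is a finite conjunction of atoms $c\sim k$ with $c\in C$ and $k\in\mathbb N$. A \emph{timed automaton} over $C$ is a triple $\mathcal A=(N,l_0,E)$, where $N$ is a finite set of locations, $l_0\in N$ is the initial location, and $E$ is a finite set of edges $(l,\gamma,a,R,l')$ with $l,l'\in N$, a guard $\gamma$, an action $a$ and a reset set $R\subseteq C$. It is a \emph{$(C,M)$-automaton} if all constants in its guards are at most $M$.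

A \emph{state} is a pair $\sigma=\langle l,u\rangle$ with $l\in N$ and $u:C\to\mathbb R_{\ge0}$. There are two kinds of moves.
\begin{itemize}
\item \emph{Delays.} For every real $d\ge0$, the state $\sigma$ can move to $\sigma+d=\langle l,u+d\rangle$, where $(u+d)(c)=u(c)+d$ for all $c$.
\item \emph{Actions.} If $(l,\gamma,a,R,l')\in E$ and $u$ satisfies $\gamma$, then $\langle l,u\rangle\xrightarrow{a}\langle l',u[R]\rangle$, where $u[R]$ is $0$ on $R$ and agrees with $u$ elsewhere. The action $a$ is \emph{enabled} at $\sigma$ if $\sigma$ has an $a$-successor.
\end{itemize}
The \emph{initial state} is $l_0$ with all clocks equal to $0$.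

\subsection{The logic $L_\nu$}

Let $K$ be a finite set of \emph{formula clocks}, disjoint from the clocks of the automata, and $Id$ a finite set of \emph{identifiers}. Formulas are given by
\[
\varphi::=\mathrm{tt}\mid\mathrm{ff}\mid\varphi\wedge\varphi\mid\varphi\vee\varphi\mid\alpha\mid z\ \mathrm{in}\ \varphi\mid\exists\varphi\mid\forall\varphi\mid\langle a\rangle\varphi\mid[a]\varphi\mid Z,
\]
where $z\in K$, $a\in Act$, $Z\in Id$, and $\alpha$ is an atom $z\sim k$ or a \emph{difference constraint} $z-z'\sim k$ with $z,z'\in K$ and $k\in\mathbb N$. The prefix operators bind more tightly than $\wedge$ and $\vee$. A \emph{declaration} $\mathcal D$ assigns a formula $\mathcal D(Z)$ to each identifier $Z$; we often write it as a list of equations $Z=\mathcal D(Z)$.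

Fix an automaton $\mathcal A$. An \emph{extended state} is a pair $(\sigma,v)$ of a state and a valuation $v:K\to\mathbb R_{\ge0}$. An \emph{assignment} $\rho$ maps each identifier to a set of extended states. The set $[\![\psi]\!]\rho$ of extended states is defined by induction on $\psi$. The Boolean cases are as usual, $[\![Z]\!]\rho=\rho(Z)$, and $(\sigma,v)$ belongs to
\begin{itemize}
\item $[\![\alpha]\!]\rho$ if $v$ satisfies $\alpha$;
\item $[\![z\ \mathrm{in}\ \psi]\!]\rho$ if $(\sigma,v[\{z\}])\in[\![\psi]\!]\rho$, that is, if $\psi$ holds after $z$ is reset to $0$;
\item $[\![\exists\psi]\!]\rho$ (respectively $[\![\forall\psi]\!]\rho$) if $(\sigma+d,v+d)\in[\![\psi]\!]\rho$ for some (every) $d\ge0$;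
\item $[\![\langle a\rangle\psi]\!]\rho$ (respectively $[\![[a]\psi]\!]\rho$) if $(\sigma',v)\in[\![\psi]\!]\rho$ for some (every) $\sigma'$ with $\sigma\xrightarrow{a}\sigma'$.
\end{itemize}
There is no negation, so $[\![\psi]\!]\rho$ is monotone in $\rho$, where assignments are ordered by inclusion in each identifier. Call $\rho$ a \emph{post-fixed point} if $\rho(Z)\subseteq[\![\mathcal D(Z)]\!]\rho$ for all $Z$. By the Knaster--Tarski theorem, the union $\rho^*$ of all post-fixed points is the greatest solution of the equations $\rho(Z)=[\![\mathcal D(Z)]\!]\rho$. Identifiers are interpreted by $\rho^*$: we write $(\sigma,v)\models\psi$ if $(\sigma,v)\in[\![\psi]\!]\rho^*$. Two consequences are used throughout.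
\begin{itemize}
\item \emph{Unfolding.} $(\sigma,v)\models Z$ if and only if $(\sigma,v)\models\mathcal D(Z)$.
\item \emph{Coinduction.} If $\rho$ is a post-fixed point, then every element of $[\![\psi]\!]\rho$ satisfies $\psi$.
\end{itemize}
The automaton $\mathcal A$ \emph{satisfies} $\varphi$, or is a \emph{model} of $\varphi$, if $(\sigma_0,0)\models\varphi$ for the initial state $\sigma_0$ and the zero valuation of $K$.

A formula cannot read the clocks of the automaton. It observes which actions are enabled, through
\[
\mathrm{on}_a=\langle a\rangle\mathrm{tt},\qquad\mathrm{off}_a=[a]\mathrm{ff},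
\]
and it measures time with its own clocks. Whatever is not mentioned does not matter:

\begin{lemma}\label{lem:unused}
Whether $\mathcal A$ satisfies $\varphi$ does not change if we (i) add or delete edges labeled by actions that occur neither in $\varphi$ nor in $\mathcal D$, (ii) add to $C$ a clock that occurs in no edge, or (iii) add to $K$ a clock that occurs neither in $\varphi$ nor in $\mathcal D$.
\end{lemma}

\begin{proof}
In case (i) the sets $[\![\varphi]\!]\rho$ and $[\![\mathcal D(Z)]\!]\rho$ do not change. In cases (ii) and (iii) let $\pi$ be the map from new to old extended states that forgets the added clock. It commutes with delays and resets, preserves the atoms that occur, and maps the $a$-successors of an extended state onto the $a$-successors of its image. Induction on $\psi$ gives $[\![\psi]\!](\pi^{-1}\rho)=\pi^{-1}([\![\psi]\!]\rho)$ for every old assignment $\rho$ and every subformula $\psi$ of $\varphi$ or $\mathcal D$. Let $\rho^*$ and $\eta^*$ be the old and the new greatest fixed points. The identity shows that $\pi^{-1}\rho^*$ is a post-fixed point, so $\pi^{-1}\rho^*\subseteq\eta^*$. Conversely, put $\rho=\pi(\eta^*)$. Then $\eta^*\subseteq\pi^{-1}\rho$,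 so $\eta^*(Z)=[\![\mathcal D(Z)]\!]\eta^*\subseteq\pi^{-1}([\![\mathcal D(Z)]\!]\rho)$. Thus $\rho$ is a post-fixed point, $\rho\subseteq\rho^*$, and $\eta^*\subseteq\pi^{-1}\rho^*$. Hence $\eta^*=\pi^{-1}\rho^*$, and the identity for $\psi=\varphi$ gives the claim.
\end{proof}

By (ii) we may assume that every automaton has a clock $c$; we write $\mathrm{true}$ for the guard $c\ge0$.

\subsection{Satisfiability}

An \emph{instance} consists of $Act$, $K$, $Id$, a formula $\varphi$ and a declaration $\mathcal D$. The \emph{satisfiability problem} asks whether some timed automaton satisfies $\varphi$, with no bound on its number of clocks or on its constants. When such bounds are imposed, the answer is known.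

\begin{theorem}[\cite{source}]\label{thm:known}
Given an instance, a clock set $C$ and $M\in\mathbb N$, it is decidable whether some $(C,M)$-automaton satisfies $\varphi$.
\end{theorem}

The authors of \cite{source} conjecture that the problem without bounds is undecidable.

Theorem~\ref{thm:known} has two consequences. First, by running through all $M$ and all clock sets $\{c_1,\dots,c_n\}$, we see that satisfiability is recursively enumerable, that is, $\Sigma^0_1$. Second, if a computable function bounded the number of clocks and the constants of some model of each satisfiable instance, then finitely many applications of Theorem~\ref{thm:known} would decide satisfiability. One may well hope for such a bound, since a formula mentions only a few clocks and constants and seems unable to ask for many more. There is also a structural obstacle to the conjecture. A greatest fixed point is satisfied by a recursion that never stops, so the natural thing to write in $L_\nu$ is that a machine runs \emph{forever}. But non-halting cannot be reduced to a recursively enumerable problem. A reduction must express that a machine \emph{halts}, in a logic that has no least fixed points.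

The machines we use are \emph{two-counter machines}. Such a machine $\mathcal M$ has a finite set $Q$ of instructions, among them a start instruction $q_0$ and an instruction $\mathit{halt}$, and counters $1,2$ with values in $\mathbb N$, initially $0$. Every $q\ne\mathit{halt}$ is either $\mathit{inc}(j,q')$ (add $1$ to counter $j$ and go to $q'$) or $\mathit{jzdec}(j,q',q'')$ (if counter $j$ is $0$, go to $q'$; otherwise subtract $1$ from it and go to $q''$). The machine halts if it reaches $\mathit{halt}$. The halting problem for these machines is undecidable, and in fact $\Sigma^0_1$-complete \cite{minsky}: it is recursively enumerable, and every recursively enumerable set reduces to it by a computable map.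

\begin{theorem}\label{thm:main}
Satisfiability for $L_\nu$ is undecidable. There is a computable map sending every two-counter machine $\mathcal M$ to an instance with $K=\{x\}$, $Act=\{\mathsf s,\mathsf g,\mathsf h,\mathsf m,\mathsf a_1,\mathsf a_2\}$, no difference constraints and only the constants $0,1$, such that
\begin{itemize}
\item[(a)] if $\mathcal M$ halts, the formula is satisfied by a timed automaton in which every state has at most one successor per action;
\item[(b)] if any timed automaton satisfies the formula, then $\mathcal M$ halts.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:class}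
Fix $K$ and a nonempty $Act$.
\begin{itemize}
\item[(1)] If $|K|\ge1$, satisfiability is $\Sigma^0_1$-complete. This holds even if $|Act|=1$, only one formula clock is used, there are no difference constraints, and all constants are in $\{0,1\}$.
\item[(2)] If $K=\emptyset$, satisfiability is decidable in exponential time. Every satisfiable formula is then satisfied by an automaton with one clock whose constants are at most the number of distinct subformulas of the form $\exists\psi$ in $\varphi$ and $\mathcal D$.
\end{itemize}
\end{theorem}

So the hope for small models is right without formula clocks and wrong with a single one. Theorems~\ref{thm:known} and~\ref{thm:main} give, by the remark above: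

\begin{corollary}\label{cor:bound}
No computable function of $(\varphi,\mathcal D)$ bounds the number of clocks and the constants needed by a model of a satisfiable instance.
\end{corollary}

Section~\ref{sec:signals} shows how the finiteness of an automaton forces a recursion to stop. Section~\ref{sec:run} uses this to simulate a halting computation along a single delay. The state from which this delay starts needs many clocks with different values, and Section~\ref{sec:loop} forces a second recursion, in which these clocks are set up, to stop as well; this completes the proof of Theorem~\ref{thm:main}. Sections~\ref{sec:one} and~\ref{sec:zero} prove the two parts of Theorem~\ref{thm:class}.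

\section{Signals and forced termination}\label{sec:signals}

The \emph{signal} of an action $a$ at a state $\sigma$ is the set
\[
O_a(\sigma)=\{d\ge0:\ a\text{ is enabled at }\sigma+d\}.
\]
It is what a formula sees of $a$ if it only lets time pass.

\begin{lemma}[Alternation]\label{lem:alt}
Let $\sigma$ be a state of an automaton with edge set $E$, let $a$ be an action, and let $d_1\le d_2\le\dots\le d_{2j-1}$ be delays such that $d_i\in O_a(\sigma)$ for odd $i$ and $d_i\notin O_a(\sigma)$ for even $i$. Then $j\le|E|$.
\end{lemma}

\begin{proof}
Let $\sigma=\langle l,u\rangle$. An atom $c\sim k$ holds at $u+d$ if and only if $d\sim k-u(c)$, and this defines an interval of delays, possibly empty. A guard is a conjunction of atoms, so it also holds on an interval. Hence $O_a(\sigma)$ is a union of at most $|E|$ intervals, one for each $a$-edge leaving $l$. If $i<i'$ are odd and one of these intervals contained both $d_i$ and $d_{i'}$, it would contain $d_{i+1}\notin O_a(\sigma)$. So the $j$ points with odd index lie in $j$ different intervals.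
\end{proof}

The smallest application contains the idea of the whole reduction.

\begin{example}\label{ex:Y}
Let $K=\emptyset$ and $Y=\mathrm{on}_{\mathsf h}\wedge\exists(\mathrm{off}_{\mathsf h}\wedge\exists Y)$. No state of any timed automaton satisfies $Y$. Indeed, let $\sigma\models Y$ and $d_1=0$. Unfolding shows that $d_1\in O_{\mathsf h}(\sigma)$ and gives $d_1\le d_2\le d_3$ with $d_2\notin O_{\mathsf h}(\sigma)$ and $\sigma+d_3\models Y$. Repeating this at $\sigma+d_3$, and so on, produces arbitrarily long alternations, against Lemma~\ref{lem:alt}. The only obstruction is that $E$ is finite: if infinitely many edges were allowed, $\mathsf h$-loops with the guards $c=0,\ c=1,\ c=2,\dots$ would satisfy $Y$.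

Now add an exit: $Y'=\psi\vee\bigl(\mathrm{on}_{\mathsf h}\wedge\exists(\mathrm{off}_{\mathsf h}\wedge\exists Y')\bigr)$. By the same argument, the unfolding of $Y'$ must choose $\psi$ after at most $|E|$ rounds. The greatest fixed point behaves like a least one, because every round consumes an edge.
\end{example}

In Sections~\ref{sec:run} and~\ref{sec:loop} we have $K=\{x\}$, and an extended state is written $(\sigma,t)$, where $t$ is the value of $x$. A formula is a \emph{state formula} if its truth at $(\sigma,t)$ never depends on $t$; we then write $\sigma\models\psi$. The formulas $\mathrm{tt}$, $\mathrm{ff}$ and every formula $x\ \mathrm{in}\ \psi$ are state formulas. State formulas are closed under $\wedge$, $\vee$, $\exists$, $\forall$, $\langle a\rangle$, $[a]$, and by unfolding $Z$ is a state formula if $\mathcal D(Z)$ is. Define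
\begin{align*}
\mathrm{Next}\,\psi&=x\ \mathrm{in}\ \forall(x<1\vee x>1\vee\psi),\\
\mathrm{All}\,\psi&=x\ \mathrm{in}\ \forall(x\le0\vee x\ge1\vee\psi),\\
\mathrm{Some}\,\psi&=x\ \mathrm{in}\ \exists(x>0\wedge x<1\wedge\psi).
\end{align*}
After the reset, $x$ equals the delay. So, for a state formula $\psi$, the state $\sigma$ satisfies $\mathrm{Next}\,\psi$ if and only if $\sigma+1\models\psi$, and it satisfies $\mathrm{All}\,\psi$ (respectively $\mathrm{Some}\,\psi$) if and only if $\sigma+\theta\models\psi$ for all (some) $\theta\in(0,1)$.

One clock goes further than it may seem. In $\mathrm{All}\,\mathrm{Next}\,\psi$ each point $\theta\in(0,1)$ resets its own copy of $x$; in general, each branch of a conjunction or of $\forall$ carries a separate value of $x$.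

\section{A computation along one delay}\label{sec:run}

Fix a machine $\mathcal M$. We write a state formula $\mathrm{Run}$ that speaks only about the signals at one state $\sigma$ and says that they record a halting computation.

\subsection{The encoding}

The value of counter $j$ during the unit interval $(k,k+1)$ is the number of points of the signal of $\mathsf a_j$ in that interval. A formula cannot count, but it can compare each point $\theta$ with $\theta+1$. For $j=1,2$ let
\begin{gather*}
\mathrm{same}_j=(\mathrm{on}_{\mathsf a_j}\wedge\mathrm{Next}\,\mathrm{on}_{\mathsf a_j})\vee(\mathrm{off}_{\mathsf a_j}\wedge\mathrm{Next}\,\mathrm{off}_{\mathsf a_j}),\\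
\mathrm{up}_j=\mathrm{off}_{\mathsf a_j}\wedge\mathrm{Next}\,\mathrm{on}_{\mathsf a_j},\qquad
\mathrm{down}_j=\mathrm{on}_{\mathsf a_j}\wedge\mathrm{Next}\,\mathrm{off}_{\mathsf a_j}.
\end{gather*}
With $O=O_{\mathsf a_j}(\sigma)$, the state $\sigma+\theta$ satisfies $\mathrm{same}_j$ if and only if $\theta$ and $\theta+1$ are both in $O$ or both outside $O$; it satisfies $\mathrm{up}_j$ if and only if $\theta\notin O$ and $\theta+1\in O$, and $\mathrm{down}_j$ if and only if $\theta\in O$ and $\theta+1\notin O$. Thus $\mathrm{All}\,\mathrm{same}_j$ copies counter $j$ to the next interval.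

To change a counter by one, copying must fail at exactly one point of the interval. We let the action $\mathsf m$ mark this point. That there is a mark is expressed by $\mathrm{Some}\,\mathrm{on}_{\mathsf m}$. That there is at most one is expressed by requiring $\mathrm{All}\,\mathrm{off}_{\mathsf m}$ at every marked point $\theta_0$. This forbids marks on $(\theta_0,\theta_0+1)$, which reaches into the next unit interval. So an interval with a mark, called \emph{active}, will always be followed by one without marks, called \emph{idle}, in which both counters are only copied. Finally, $\mathsf h$ is a heartbeat as in Example~\ref{ex:Y}: it is on at the start of every interval and off inside.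

For $\kappa\in\{\mathrm{up}_j,\mathrm{down}_j\}$ and $q'\in Q$, an active interval is described by the formula
\begin{multline*}
\mathrm{Chg}_j(\kappa,q')=\mathrm{on}_{\mathsf h}\wedge\mathrm{Some}\,\mathrm{on}_{\mathsf m}\wedge\mathrm{Next}\,I_{q'}\\
{}\wedge\mathrm{All}\Bigl(\mathrm{off}_{\mathsf h}\wedge\mathrm{same}_{3-j}\wedge\bigl((\mathrm{off}_{\mathsf m}\wedge\mathrm{same}_j)\vee(\mathrm{on}_{\mathsf m}\wedge\kappa\wedge\mathrm{All}\,\mathrm{off}_{\mathsf m})\bigr)\Bigr).
\end{multline*}
The identifiers $I_q$ (an idle interval, then $q$) and $X_q$ (execute $q$) are declared, for $q\in Q$, by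
\begin{align*}
I_q&=\mathrm{on}_{\mathsf h}\wedge\mathrm{All}(\mathrm{off}_{\mathsf h}\wedge\mathrm{off}_{\mathsf m}\wedge\mathrm{same}_1\wedge\mathrm{same}_2)\wedge\mathrm{Next}\,X_q,\\
X_q&=\begin{cases}
\mathrm{tt}&\text{if }q=\mathit{halt},\\
\mathrm{Chg}_j(\mathrm{up}_j,q')&\text{if }q\text{ is }\mathit{inc}(j,q'),\\
(\mathrm{All}\,\mathrm{off}_{\mathsf a_j}\wedge I_{q'})\vee\mathrm{Chg}_j(\mathrm{down}_j,q'')&\text{if }q\text{ is }\mathit{jzdec}(j,q',q''),
\end{cases}
\end{align*}
and we put
\[
\mathrm{Run}=\mathrm{All}(\mathrm{off}_{\mathsf a_1}\wedge\mathrm{off}_{\mathsf a_2})\wedge X_{q_0}.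
\]
All these are state formulas: $\mathcal D(I_q)$ and $\mathrm{Chg}_j(\kappa,q')$ are conjunctions of $\mathrm{on}_{\mathsf h}$ and formulas that begin with a reset, so $I_q$ and then $X_q$ are state formulas.

The formulas place the computation on the time axis as follows. Let $q_0,q_1,q_2,\dots$ be the instructions visited by $\mathcal M$. Step $i$, which leads from $q_i$ to $q_{i+1}$, is a \emph{test} if $q_i$ is a $\mathit{jzdec}$ whose counter is $0$, and a \emph{change} otherwise. Put $k_0=0$, and $k_{i+1}=k_i+1$ if step $i$ is a test, $k_{i+1}=k_i+2$ if it is a change. The interval $(k,k+1)$ is active if $k=k_i$ for a change step $i$, and idle otherwise. Let $v_j(k_i)$ be the value of counter $j$ when $\mathcal M$ arrives at $q_i$, and let $v_j(k_i+1)=v_j(k_{i+1})$ if step $i$ is a change. We call these data the \emph{layout}. If $\mathcal M$ halts after $T$ steps, its \emph{length} is $L=k_T$.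

\begin{example}\label{ex:machine}
Let $q_0=\mathit{inc}(1,q)$ and $q=\mathit{jzdec}(1,\mathit{halt},q)$. The machine increments, decrements, finds zero and halts. Then $k_0,\dots,k_3=0,2,4,5$, so $L=5$, and $v_1(0),\dots,v_1(5)=0,1,1,0,0,0$. Figure~\ref{fig:run} shows signals that satisfy $\mathrm{Run}$. At the mark $\frac12$ the action $\mathsf a_1$ is off and at $\frac32$ it is on, which is $\mathrm{up}_1$. The idle interval $(1,2)$ copies $\frac32$ to $\frac52$. At the mark $\frac52$ the action $\mathsf a_1$ is on and at $\frac72$ it is off, which is $\mathrm{down}_1$. On $(4,5)$ it is off everywhere, so the first disjunct of $X_q$ holds at time $4$.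
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.9cm,y=0.7cm]
\foreach \y/\z in {2/{$\mathsf h$},1/{$\mathsf m$},0/{$\mathsf a_1$}} {\draw (0,\y)--(5.3,\y); \node[left] at (-0.1,\y) {\z};}
\foreach \x in {0,...,5} {\draw[dotted] (\x,-0.5)--(\x,2.9); \node[below] at (\x,-0.5) {$\x$};}
\foreach \x in {0,...,4} {\fill (\x,2) circle (2.2pt);}
\foreach \x in {0.5,2.5} {\fill (\x,1) circle (2.2pt);}
\foreach \x in {1.5,2.5} {\fill (\x,0) circle (2.2pt);}
\foreach \x/\z in {0.5/active,1.5/idle,2.5/active,3.5/idle,4.5/idle} {\node at (\x,2.65) {\small\z};}
\end{tikzpicture}
\caption{Signals recording the computation ``increment counter $1$, decrement it, test it for zero, halt''. Time runs to the right, and a dot means that the action is enabled at that instant. The number of dots of $\mathsf a_1$ in a unit interval is the value of the counter; a dot of $\mathsf m$ marks the one point whose $\mathsf a_1$-status is not copied one time unit later; $\mathsf h$ beats at the start of each interval.}\label{fig:run}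
\end{figure}

\subsection{From signals to a halting computation}

\begin{lemma}\label{lem:sound}
If a state $\sigma$ of a timed automaton with edge set $E$ satisfies $\mathrm{Run}$, then $\mathcal M$ halts, after at most $|E|$ steps.
\end{lemma}

\begin{proof}
Write $O_a=O_a(\sigma)$ and $n_j(k)=|O_{\mathsf a_j}\cap(k,k+1)|$, which might a priori be infinite. Say that $\mathsf h$ \emph{beats at} $k$ if $k\in O_{\mathsf h}$ and $O_{\mathsf h}\cap(k,k+1)=\emptyset$. We first read off the two kinds of intervals.

\emph{Idle.} If $\sigma+k\models I_q$, then $\mathsf h$ beats at $k$ and $\sigma+k+1\models X_q$. Moreover $\theta\mapsto\theta+1$ maps $O_{\mathsf a_j}\cap(k,k+1)$ onto $O_{\mathsf a_j}\cap(k+1,k+2)$, so $n_j(k+1)=n_j(k)$ for $j=1,2$.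

\emph{Active.} Let $\sigma+k\models\mathrm{Chg}_j(\kappa,q')$. Then $\mathsf h$ beats at $k$, $n_{3-j}(k+1)=n_{3-j}(k)$ as before, and $\sigma+k+1\models I_{q'}$. There is a point $\theta_0\in O_{\mathsf m}\cap(k,k+1)$. Every point of $(k,k+1)$ outside $O_{\mathsf m}$ satisfies $\mathrm{same}_j$, and every point in $O_{\mathsf m}$ satisfies $\kappa\wedge\mathrm{All}\,\mathrm{off}_{\mathsf m}$. If $\theta<\theta'$ were both in $O_{\mathsf m}\cap(k,k+1)$, then $\theta'\in(\theta,\theta+1)$ would contradict $\mathrm{All}\,\mathrm{off}_{\mathsf m}$ at $\theta$. So $\theta_0$ is unique, and membership in $O_{\mathsf a_j}$ is copied from $\theta$ to $\theta+1$ for all $\theta\in(k,k+1)\setminus\{\theta_0\}$. Therefore $n_j(k+1)=n_j(k)+1$ if $\kappa=\mathrm{up}_j$, while $n_j(k)\ge1$ and $n_j(k+1)=n_j(k)-1$ if $\kappa=\mathrm{down}_j$.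

We now show by induction on $i$: if $\mathcal M$ performs at least $i$ steps, then $\sigma+k_i\models X_{q_i}$, $n_j(k_i)=v_j(k_i)$ for $j=1,2$, and $\mathsf h$ beats at every integer $k<k_i$. For $i=0$ this is the content of $\mathrm{Run}$. Assume it for $i$, let $q_i\ne\mathit{halt}$ and $k=k_i$, and unfold $X_{q_i}$.

If $q_i$ is $\mathit{inc}(j,q')$, then $\sigma+k\models\mathrm{Chg}_j(\mathrm{up}_j,q')$. By the active case at $k$ and the idle case at $k+1$, the action $\mathsf h$ beats at $k$ and $k+1$, we have $n_j(k+2)=v_j(k)+1$ and $n_{3-j}(k+2)=v_{3-j}(k)$, and $\sigma+k+2\models X_{q'}$. This is the claim for $i+1$.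

If $q_i$ is $\mathit{jzdec}(j,q',q'')$, one of the two disjuncts holds. If the first holds, then $v_j(k)=n_j(k)=0$, so step $i$ is a test and leads to $q'$, and the idle case at $k$ gives the claim at $k_{i+1}=k+1$. If the second holds, then $v_j(k)=n_j(k)\ge1$, so step $i$ is a change and leads to $q''$; the active case at $k$ and the idle case at $k+1$ give beats at $k$ and $k+1$, the values $n_j(k+2)=v_j(k)-1$ and $n_{3-j}(k+2)=v_{3-j}(k)$, and $\sigma+k+2\models X_{q''}$.

If $\mathcal M$ performs $i\ge1$ steps, Lemma~\ref{lem:alt} applied to the delays $0,\frac12,1,\frac32,\dots,k_i-1$ gives $k_i\le|E|$. Since $i\le k_i$, the machine performs at most $|E|$ steps.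
\end{proof}

\subsection{From a halting computation to signals}

Suppose $\mathcal M$ halts. For an active interval $(k,k+1)$ in which counter $j$ changes, put $\mu(k)=\max(v_j(k),v_j(k+1))\ge1$. We represent the value $v$ by the points at offsets $\frac1n,\dots,\frac vn$; an increment adds, and a decrement removes, the point at offset $\mu(k)/n$.

\begin{lemma}\label{lem:complete}
Let $\mathcal M$ halt, with layout of length $L$, and let $n\ge2$ be an integer larger than all counter values. Let $\sigma$ be a state of a timed automaton with
\begin{gather*}
O_{\mathsf h}(\sigma)=\{0,\dots,L-1\},\qquad O_{\mathsf m}(\sigma)=\{k+\mu(k)/n:\ (k,k+1)\text{ active}\},\\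
O_{\mathsf a_j}(\sigma)=\{k+i/n:\ 0\le k\le L,\ 1\le i\le v_j(k)\}\qquad(j=1,2).
\end{gather*}
Then $\sigma\models\mathrm{Run}$.
\end{lemma}

\begin{proof}
All offsets $i/n$ and $\mu(k)/n$ lie in $(0,1)$. Let $0\le k<L$. We record three facts.
\begin{itemize}
\item[(F1)] $\mathsf h$ is on at $k$ and off on $(k,k+1)$.
\item[(F2)] A point $\theta\in(k,k+1)$ lies in $O_{\mathsf a_j}(\sigma)$ if and only if $\theta=k+i/n$ with $1\le i\le v_j(k)$, and $\theta+1$ lies in it if and only if $\theta=k+i/n$ with $1\le i\le v_j(k+1)$. So $\mathrm{same}_j$ holds on all of $(k,k+1)$ if $v_j(k+1)=v_j(k)$. If $v_j(k+1)=v_j(k)\pm1$, it holds except at $k+\mu(k)/n$, where $\mathrm{up}_j$, respectively $\mathrm{down}_j$, holds.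
\item[(F3)] If $(k,k+1)$ is idle, $\mathsf m$ is off on it. If it is active, $\mathsf m$ is on exactly at $\theta_0=k+\mu(k)/n$, and $\mathrm{All}\,\mathrm{off}_{\mathsf m}$ holds at $\theta_0$: the set $(\theta_0,\theta_0+1)$ is contained in the union of $(\theta_0,k+1)$, the integer $k+1$ and the idle interval $(k+1,k+2)$.
\end{itemize}
In an idle interval both values $v_j$ are unchanged. So (F1)--(F3) and unfolding show: if $(k,k+1)$ is idle, $k<L$, and $\sigma+k+1\models X_q$, then $\sigma+k\models I_q$.

We prove $\sigma+k_i\models X_{q_i}$ by downward induction on $i$. For the last index, $q_i=\mathit{halt}$ and $X_{q_i}$ unfolds to $\mathrm{tt}$. Assume $\sigma+k_{i+1}\models X_{q_{i+1}}$. The interval ending at $k_{i+1}$ is idle, so $\sigma+k_{i+1}-1\models I_{q_{i+1}}$. If step $i$ is a test of counter $j$, then $k_{i+1}-1=k_i$, and $v_j(k_i)=0$ gives $\mathrm{All}\,\mathrm{off}_{\mathsf a_j}$ at $k_i$; this is the first disjunct of $X_{q_i}$. If step $i$ changes counter $j$, then $k_{i+1}-1=k_i+1$, so $\mathrm{Next}\,I_{q_{i+1}}$ holds at $k_i$. The remaining conjuncts of $\mathrm{Chg}_j(\kappa,q_{i+1})$, with $\kappa=\mathrm{up}_j$ for an increment and $\kappa=\mathrm{down}_j$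 for a decrement, are (F1)--(F3) for the active interval $(k_i,k_i+1)$.

Thus $\sigma\models X_{q_0}$, and $v_1(0)=v_2(0)=0$ gives $\mathrm{All}(\mathrm{off}_{\mathsf a_1}\wedge\mathrm{off}_{\mathsf a_2})$.
\end{proof}

\section{Preparing the clocks}\label{sec:loop}

\subsection{Why a second recursion is needed}

We cannot simply take $\varphi=\mathrm{Run}$. The truth of an atom $c\sim k$ changes along a delay only when $c$ passes $k$, so at an isolated point of a signal some clock has an integer value. A clock is an integer at most once in an open unit interval of delays. Hence, if the clocks of $\sigma$ have $f$ distinct values, a signal at $\sigma$ has at most $f$ isolated points in such an interval. Initially all clocks are equal, delays preserve equalities, and an action adds at most the new value $0$; after $t$ actions there are at most $t+1$ distinct values. A computation in which a counter reaches the value $v$ therefore needs at least $v-1$ actions before the run begins, and no computable bound on $v$ is available.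

So the formula must permit an arbitrary finite number of preparatory steps $\mathsf s$, followed by a step $\mathsf g$ into a state that satisfies $\mathrm{Run}$. The obvious equation $Z=\langle\mathsf g\rangle\mathrm{Run}\vee\exists\langle\mathsf s\rangle Z$ fails: by coinduction, it is satisfied by one location with an $\mathsf s$-loop with guard $\mathrm{true}$. A heartbeat between the steps does not help directly, because Lemma~\ref{lem:alt} concerns one state, and the steps lead to new states.

The remedy is to postpone the heartbeat. Step number $i$ starts a copy of $x$ and leaves an obligation: exactly one time unit after this step, whatever further $\mathsf s$-steps have been taken, $\mathsf h$ is on if $i$ is odd and off if $i$ is even. We also require that no $\mathsf s$-step occurs once that time unit has elapsed. Then all obligations are still pending after the last step. After three steps at times $t_1\le t_2\le t_3<t_1+1$, for instance, the state reached must show $\mathsf h$ on, off and on at the times $t_1+1$, $t_2+1$, $t_3+1$, all within one signal. A long loop would produce a long alternation.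

\subsection{The formula}

Let $\mathrm{bit}_1=\mathrm{on}_{\mathsf h}$ and $\mathrm{bit}_0=\mathrm{off}_{\mathsf h}$. For $p\in\{0,1\}$ add the equations
\begin{align*}
S_p&=\forall\bigl([\mathsf s]S_p\wedge(x<1\vee\mathrm{off}_{\mathsf s})\wedge(x<1\vee x>1\vee\mathrm{bit}_p)\bigr),\\
Z_p&=\langle\mathsf g\rangle\mathrm{Run}\ \vee\ \exists\langle\mathsf s\rangle\bigl(x\ \mathrm{in}\ (S_p\wedge Z_{1-p})\bigr).
\end{align*}
The $Z_p$ are state formulas; the $S_p$ are not. We refer to the three conjuncts under $\forall$ in $S_p$ as (S1), (S2), (S3). The instance assigned to $\mathcal M$ is $\varphi=Z_1$ with the equations for $Z_p$, $S_p$, $I_q$, $X_q$. For an integer $i$, let $[i]\in\{0,1\}$ be its parity.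

\begin{lemma}\label{lem:loop}
If a timed automaton satisfies $Z_1$, then one of its states satisfies $\mathrm{Run}$.
\end{lemma}

\begin{proof}
Suppose no state satisfies $\mathrm{Run}$. Then the first disjunct of $Z_p$ is false everywhere. Unfolding from the initial state $\sigma_0\models Z_1$ gives states $\sigma_1,\sigma_2,\dots$ and delays $d_i\ge0$ such that
\[
\sigma_{i-1}+d_i\xrightarrow{\mathsf s}\sigma_i,\qquad(\sigma_i,0)\models S_{[i]},\qquad\sigma_i\models Z_{[i+1]}\qquad(i\ge1).
\]
Put $t_i=d_1+\dots+d_i$.

\emph{Claim: for $1\le i\le j$ we have $t_j-t_i<1$ and $(\sigma_j,t_j-t_i)\models S_{[i]}$.} Fix $i$ and use induction on $j$. For $j=i$ this is the choice of $\sigma_i$. Let $j>i$ and $(\sigma_{j-1},t_{j-1}-t_i)\models S_{[i]}$. Unfold and take the delay $d_j$: the three conjuncts hold at $(\sigma_{j-1}+d_j,\,t_j-t_i)$. There $\mathsf s$ is enabled, so (S2) gives $t_j-t_i<1$, and (S1) gives $(\sigma_j,t_j-t_i)\models S_{[i]}$, since actions do not change $x$.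

Let $j=2|E|+1$ and $\delta_i=1-(t_j-t_i)>0$ for $1\le i\le j$. Then $\delta_1\le\dots\le\delta_j$. Unfolding $(\sigma_j,t_j-t_i)\models S_{[i]}$ and delaying by $\delta_i$ brings $x$ to $1$, so (S3) gives $\sigma_j+\delta_i\models\mathrm{bit}_{[i]}$. Thus $\delta_i\in O_{\mathsf h}(\sigma_j)$ exactly for odd $i$, and Lemma~\ref{lem:alt} yields $|E|+1\le|E|$, a contradiction.
\end{proof}

\begin{remark}
Both (S1) and (S2) are needed. Take one clock $c$, locations $l_0$ (initial) and $l_1$, an $\mathsf h$-loop at $l_1$ with guard $\mathrm{true}$, and $\mathsf s$-edges $l_0\to l_1$ and $l_1\to l_0$ with a guard $\gamma$ that reset $c$. There is no $\mathsf g$-edge. If (S2) is dropped, let $\gamma$ be $c=2$: each obligation expires before the next step, and a post-fixed point is obtained by assigning to $S_p$ the extended states with $x>1$ or with location $l_p$ and $x=c$, to $Z_p$ those with location $l_{1-p}$ and $c\le2$, and the empty set to the other identifiers. If (S1) is dropped, let $\gamma$ be $c<1$, and assign to $S_p$ the extended states with location $l_p$ and $x=c$, and to $Z_p$ those with location $l_{1-p}$ and $c<1$. In both cases the automaton satisfies the modified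 $Z_1$.
\end{remark}

\subsection{The automaton}

\begin{lemma}\label{lem:model}
If $\mathcal M$ halts, then $Z_1$ is satisfied by a timed automaton in which every state has at most one successor per action.
\end{lemma}

\begin{proof}
Let $L$, $v_j$, $\mu$ and $n$ be as in Lemma~\ref{lem:complete}. The automaton has clocks $c_1,\dots,c_n$ and locations $l_0,\dots,l_n,l_{\mathrm{run}}$, with $l_0$ initial. Step $i$ of the loop resets $c_i$. This clock serves first to meet the obligation of step $i$, and later, for $i<n$, to produce points at offset $i/n$; the clock $c_n$ marks the integers. The edges are: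
\begin{itemize}
\item $\mathsf s$-edges $l_0\to l_1$ with guard $\mathrm{true}$ and reset set $\{c_1\}$, and $l_{i-1}\to l_i$ with guard $c_{i-1}>0\wedge c_1<1$ and reset set $\{c_i\}$, for $2\le i\le n$;
\item $\mathsf h$-loops at $l_j$ with guard $c_i=1$, for $1\le j\le n$ and every odd $i\le j$;
\item a $\mathsf g$-edge $l_n\to l_{\mathrm{run}}$ with guard $\mathrm{true}$;
\item loops at $l_{\mathrm{run}}$: for $\mathsf h$ with guard $c_n=k$ $(0\le k\le L-1)$; for $\mathsf a_j$ with guard $c_i=k+1$ $(0\le k\le L,\ 1\le i\le v_j(k))$; for $\mathsf m$ with guard $c_{\mu(k)}=k+1$ ($(k,k+1)$ active).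
\end{itemize}
Only $\mathsf s$-edges reset clocks. Each location has at most one outgoing $\mathsf s$-edge and at most one outgoing $\mathsf g$-edge, and all other edges are loops without reset, which lead from a state to itself. So every state has at most one successor per action.

\emph{The obligations.} Let $\mathcal S_p$ be the set of extended states $(\langle l_j,u\rangle,t)$ with $1\le j\le n$, $u(c_1)>\dots>u(c_j)$, and $t=u(c_i)$ for some $i\le j$ with $[i]=p$. We show that assigning $\mathcal S_p$ to $S_p$ and $\emptyset$ to all other identifiers is a post-fixed point; by coinduction every element of $\mathcal S_p$ then satisfies $S_p$. The set $\mathcal S_p$ is closed under delays, so it suffices to check the three conjuncts at an element $(\langle l_j,u\rangle,u(c_i))$.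
\begin{itemize}
\item[(S1)] If $\mathsf s$ is enabled, then $j<n$ and $u(c_j)>0$. The successor is at $l_{j+1}$, with $c_{j+1}=0<u(c_j)$ and with $c_1,\dots,c_j$ and $x$ unchanged. It lies in $\mathcal S_p$.
\item[(S2)] If $u(c_i)\ge1$, then $u(c_1)\ge1$. As $j\ge1$, an $\mathsf s$-edge leaving $l_j$ requires $c_1<1$, so $\mathsf s$ is disabled.
\item[(S3)] If $u(c_i)=1$, then $c_i$ is the only clock among $c_1,\dots,c_j$ with value $1$. So $\mathsf h$ is enabled if and only if $i$ is odd, which is $\mathrm{bit}_p$.
\end{itemize}

\emph{The loop.} From the initial state $\sigma_0$, repeat $n$ times: delay $\frac1n$ and take the $\mathsf s$-edge. Let $\sigma_i$ be the state reached at $l_i$; in it $c_{i'}=(i-i')/n$ for $i'\le i$. The guards hold, because for $i\ge2$ the edge into $l_i$ is taken when $c_{i-1}=\frac1n>0$ and $c_1=\frac{i-1}n<1$. The extended state $(\sigma_i,0)$ lies in $\mathcal S_{[i]}$, since $c_i=0$, so it satisfies $S_{[i]}$.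

\emph{The run.} Let $\tau$ be the $\mathsf g$-successor of $\sigma_n$. At $\tau+\theta$ we have $c_i=1-\frac in+\theta$ for $1\le i\le n$. Hence $c_n=k$ if and only if $\theta=k$, and $c_i=k+1$ if and only if $\theta=k+\frac in$. The signals at $\tau$ are therefore those of Lemma~\ref{lem:complete}, and $\tau\models\mathrm{Run}$.

So $\sigma_n\models Z_{[n+1]}$ by the first disjunct. If $i\ge1$ and $\sigma_i\models Z_{[i+1]}$, then $(\sigma_i,0)\models S_{[i]}\wedge Z_{1-[i]}$, so $\sigma_{i-1}\models Z_{[i]}$ by the second disjunct. After $n$ such steps, $\sigma_0\models Z_1$.
\end{proof}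

For the machine of Example~\ref{ex:machine} we can take $n=2$. At $\tau+\theta$ we have $c_1=\frac12+\theta$ and $c_2=\theta$, and the loops at $l_{\mathrm{run}}$ have the guards $c_2=0,\dots,c_2=4$ for $\mathsf h$, the guards $c_1=1$, $c_1=3$ for $\mathsf m$, and the guards $c_1=2$, $c_1=3$ for $\mathsf a_1$. These produce Figure~\ref{fig:run}.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The instance is computable from $\mathcal M$, and its only atoms are $x\le0$, $x>0$, $x<1$, $x\ge1$ and $x>1$. Part (a) is Lemma~\ref{lem:model}, and part (b) follows from Lemmas~\ref{lem:loop} and~\ref{lem:sound}. Thus $\mathcal M$ halts if and only if the instance is satisfiable, and halting is undecidable \cite{minsky}.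
\end{proof}

\section{One action suffices}\label{sec:one}

With a single action $a$, the label of a transition has to be stored elsewhere. We store it in the target state, as a tag that a formula can read: a dead-end chain of $a$-transitions whose length is the index of the label. Two things need care. The chains are themselves $a$-transitions and must not be mistaken for genuine moves. And an arbitrary model of the translated formula need not look like our construction, so its tags, which may depend on clock values, have to be turned back into labels.

Define formulas without clocks, delays or identifiers: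
\[
D_0=[a]\mathrm{ff},\qquad D_{i+1}=\langle a\rangle\mathrm{tt}\wedge[a]D_i,\qquad T_i=\langle a\rangle D_0\wedge\langle a\rangle D_i\quad(i\ge1).
\]
The formula $D_i$ says that every maximal $a$-path has length exactly $i$, and $T_i$ is the tag $i$. Their negations are expressible: with
\[
\bar D_0=\langle a\rangle\mathrm{tt},\qquad\bar D_{i+1}=[a]\mathrm{ff}\vee\langle a\rangle\bar D_i,\qquad\bar T_i=[a]\bar D_0\vee[a]\bar D_i,
\]
induction on $i$ and the duality of $\langle a\rangle$ and $[a]$ show that $\bar D_i$ and $\bar T_i$ hold exactly where $D_i$ and $T_i$ fail. For $i<j$, no state satisfies both $D_i$ and $D_j$: if $i=0$, one forbids and the other requires a successor, and if $i>0$, a successor would satisfy both $D_{i-1}$ and $D_{j-1}$.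

The conjunct $\langle a\rangle D_0$ in $T_i$ is what separates tags from chains. Without it, a state at distance $i+1$ from the end of a chain would carry the tag $i$. With it, a tagged state has two different successors, so it is not inside a chain.

\begin{lemma}\label{lem:one}
From an instance over $Act=\{b_1,\dots,b_k\}$ and $K$ one can compute an instance over $\{a\}$, with the same $K$ and the same clock atoms, that is satisfiable if and only if the given one is.
\end{lemma}

\begin{proof}
Let $\psi\mapsto\psi'$ fix atoms and identifiers, commute with $\wedge,\vee,\exists,\forall$ and resets, and satisfy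
\[
(\langle b_i\rangle\psi)'=\langle a\rangle(T_i\wedge\psi'),\qquad([b_i]\psi)'=[a](\bar T_i\vee\psi').
\]
The new instance is $\varphi'$ with $\mathcal D'(Z)=\mathcal D(Z)'$. Note that $(\langle b_i\rangle\psi)'$ and $([b_i]\psi)'$ say that $\psi'$ holds at some, respectively every, $a$-successor that satisfies $T_i$.

\emph{From a model $\mathcal A'$ of $\varphi'$ to a model of $\varphi$.} Let $M$ be the largest constant of $\mathcal A'$. The \emph{class} of a valuation $u$ records, for each clock $c$, which of the sets $\{0\},(0,1),\{1\},\dots,\{M\},(M,\infty)$ contains $u(c)$. There are finitely many classes, and each is defined by a guard. The class of $u$ determines which guards of $\mathcal A'$ hold at $u$, and it determines the class of $u[R]$ for every $R$. So two states with the same location and class enable the same edges, and taking the same edge leads again to states with the same location and class. By induction on formulas built from $\mathrm{tt},\mathrm{ff},\wedge,\langle a\rangle,[a]$, the truth of $T_i$ at $\langle l,u\rangle$ depends only on $l$ and the class of $u$.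

Let $\mathcal A$ have the locations, initial location and clocks of $\mathcal A'$. For every edge $(l,\gamma,a,R,l')$ of $\mathcal A'$, every $i$, and every class, defined by a guard $\beta$, such that $\langle l',u[R]\rangle\models T_i$ for the valuations $u$ in the class, give $\mathcal A$ the edge $(l,\gamma\wedge\beta,b_i,R,l')$. Then $\sigma\xrightarrow{b_i}\tau$ in $\mathcal A$ if and only if $\sigma\xrightarrow{a}\tau$ and $\tau\models T_i$ in $\mathcal A'$. The two automata have the same extended states and delays, so induction on $\psi$ shows that $[\![\psi]\!]\rho$ computed in $\mathcal A$ equals $[\![\psi']\!]\rho$ computed in $\mathcal A'$, for every $\rho$. The post-fixed points coincide, hence so do the greatest fixed points, and $\mathcal A$ satisfies $\varphi$.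

\emph{From a model $\mathcal A=(N,l_0,E)$ of $\varphi$ to a model of $\varphi'$.} Let $\mathcal A'$ have the clocks of $\mathcal A$, the locations $(l,i)$ for $l\in N$, $0\le i\le k$, further locations $\delta_0,\dots,\delta_k$, and initial location $(l_0,0)$. The index $i$ remembers the label of the last action, with $0$ at the start. The $a$-edges are
\begin{itemize}
\item $(l,i)\to(l',j)$ with guard $\gamma$ and reset set $R$, for every $(l,\gamma,b_j,R,l')\in E$ and every $i$;
\item $(l,i)\to\delta_0$ for all $i$, and $(l,i)\to\delta_i$ and $\delta_i\to\delta_{i-1}$ for $i\ge1$, all with guard $\mathrm{true}$ and no reset.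
\end{itemize}
We determine where the tags hold.
\begin{itemize}
\item[(i)] A state at $\delta_i$ satisfies $D_i$, by induction on $i$, and hence no other $D_j$. It has at most one successor, so it satisfies no $T_j$, because $D_0$ and $D_j$ exclude each other.
\item[(ii)] A state at $(l,i)$ with $i\ge1$ satisfies no $D_j$. It has a successor, so $D_0$ fails. For $j\ge1$, $D_j$ would force its successors at $\delta_0$ and at $\delta_i$ both to satisfy $D_{j-1}$, against (i).
\item[(iii)] A state at $(l,i)$ with $i\ge1$ satisfies $T_j$ if and only if $i=j$. It satisfies $\langle a\rangle D_0$ through $\delta_0$. No edge enters a location $(l',0)$, so by (ii) a successor satisfying $D_j$ lies at some $\delta$, and by (i) at $\delta_j$. For $j\ge1$ such a successor exists if and only if $i=j$.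
\end{itemize}
By (i) and (iii), for every $i\ge0$ the $a$-successors of $\langle(l,i),u\rangle$ that satisfy $T_j$ are exactly the states $\langle(l',j),u'\rangle$ with $\langle l,u\rangle\xrightarrow{b_j}\langle l',u'\rangle$ in $\mathcal A$.

Let $\pi$ map each extended state of $\mathcal A'$ with location $(l,i)$ to the extended state of $\mathcal A$ with location $l$ and the same valuations; it is undefined at the $\delta_i$. Let $\rho^*$ be the greatest fixed point in $\mathcal A$ and $\eta(Z)=\pi^{-1}(\rho^*(Z))$. By induction on $\psi$, an extended state $\xi$ in the domain of $\pi$ lies in $[\![\psi']\!]\eta$ if and only if $\pi(\xi)\in[\![\psi]\!]\rho^*$. Indeed, the domain of $\pi$ is closed under delays and resets of formula clocks, $\pi$ commutes with both and preserves atoms, identifiers are covered by the definition of $\eta$, and the modalities by the description of the $T_j$-successors. Taking $\psi=\mathcal D(Z)$ shows that $\eta$ is a post-fixed point of $\mathcal D'$. Taking $\psi=\varphi$ shows that the initial extended state of $\mathcal A'$ lies in $[\![\varphi']\!]\eta$, and coinduction finishes the proof.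
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(1)]
Membership in $\Sigma^0_1$ follows from Theorem~\ref{thm:known}, as explained in Section~\ref{sec:intro}. For hardness, choose $a\in Act$ and $x\in K$, and apply Lemma~\ref{lem:one} to the instances of Theorem~\ref{thm:main}. This reduces the $\Sigma^0_1$-complete halting problem to satisfiability of instances that use only $a$, $x$ and the constants $0,1$, without difference constraints. By Lemma~\ref{lem:unused}(i) and (iii), the other elements of $Act$ and $K$ do not affect satisfiability.
\end{proof}

\section{No formula clocks}\label{sec:zero}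

Let $K=\emptyset$. There are no atoms and no resets, and extended states are just states. A formula now sees the order in which things happen along a delay, but not the distances. We therefore describe a state by the sequence of sets of formulas that hold along its delay. This sequence is finite, and it can be shortened to one entry per $\exists$-subformula, plus one for the present. A single clock, reset at every action, is enough to play such a sequence back, one entry per time unit.

\subsection{Good words}

Let $cl$ be the set of all identifiers and all subformulas of $\varphi$ and of the formulas $\mathcal D(Z)$, and let $e$ be the number of formulas of the form $\exists\psi$ in $cl$. A \emph{type} is a set $\Theta\subseteq cl$ such that $\mathrm{ff}\notin\Theta$; if $\psi_1\wedge\psi_2\in\Theta$, then $\psi_1,\psi_2\in\Theta$; if $\psi_1\vee\psi_2\in\Theta$, then $\psi_1\in\Theta$ or $\psi_2\in\Theta$; and if $Z\in\Theta$, then $\mathcal D(Z)\in\Theta$. A \emph{good word} is a sequence $w=\Theta_0\cdots\Theta_p$ of types with $0\le p\le e$ such that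
\begin{itemize}
\item $\exists\psi\in\Theta_i$ implies $\psi\in\Theta_j$ for some $j\ge i$, and
\item $\forall\psi\in\Theta_i$ implies $\psi\in\Theta_j$ for all $j\ge i$.
\end{itemize}
A \emph{demand} of $w$ is a pair $(i,\langle a\rangle\psi)$ with $\langle a\rangle\psi\in\Theta_i$. A good word $w'=\Theta'_0\cdots\Theta'_{p'}$ \emph{serves} this demand if $\psi\in\Theta'_0$ and $\chi\in\Theta_0'$ for every $[a]\chi\in\Theta_i$. A set $\mathcal W$ of good words is \emph{closed} if every demand of every word in $\mathcal W$ is served by a word in $\mathcal W$.

\begin{example}
For $\varphi=\mathrm{off}_{\mathsf h}\wedge\exists\,\mathrm{on}_{\mathsf h}$ we have $e=1$. The words $w=\{\varphi,\mathrm{off}_{\mathsf h},\exists\,\mathrm{on}_{\mathsf h}\}\{\mathrm{on}_{\mathsf h}\}$ and $w'=\{\mathrm{tt}\}$ form a closed set, since $w'$ serves the only demand $(1,\langle\mathsf h\rangle\mathrm{tt})$ of $w$. The model built in Lemma~\ref{lem:words-sound} has one $\mathsf h$-edge, from $w$ to $w'$, with guard $c\ge1$.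

The formula $Y$ of Example~\ref{ex:Y} occurs in no word of a closed set. Otherwise, let $i$ be the largest index with $Y\in\Theta_i$. Then $\mathrm{on}_{\mathsf h}\in\Theta_i$, and there are $i\le j\le j'$ with $\mathrm{off}_{\mathsf h},\exists Y\in\Theta_j$ and $Y\in\Theta_{j'}$. Maximality gives $i=j=j'$. So $\Theta_i$ contains $\langle\mathsf h\rangle\mathrm{tt}$ and $[\mathsf h]\mathrm{ff}$, and a word serving this demand would have $\mathrm{ff}$ in its first type. The finiteness of words plays the role of Lemma~\ref{lem:alt}.
\end{example}

\begin{lemma}\label{lem:words-sound}
If a closed set $\mathcal W$ contains a word whose first type contains $\varphi$, then $\varphi$ is satisfied by an automaton with one clock and constants at most $e$.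
\end{lemma}

\begin{proof}
Let $\mathcal B$ have one clock $c$, location set $\mathcal W$, and the given word as initial location. For $w=\Theta_0\cdots\Theta_p\in\mathcal W$ let $\gamma_i$ be the guard $c\ge i\wedge c<i+1$ for $i<p$, and let $\gamma_p$ be $c\ge p$. For each demand $(i,\langle a\rangle\psi)$ of $w$, choose $w'\in\mathcal W$ serving it and add the edge $(w,\gamma_i,a,\{c\},w')$. All constants are at most $p\le e$. Write $\langle w,t\rangle$ for the state at $w$ with clock value $t$. Exactly one $\gamma_i$ holds at $t$; call $i$ the \emph{index} of the state and put $\Theta(w,t)=\Theta_i$. The index does not decrease along delays. Let $\rho(Z)=\{\langle w,t\rangle:Z\in\Theta(w,t)\}$.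

\emph{Claim: if $\psi\in\Theta(w,t)$, then $\langle w,t\rangle\in[\![\psi]\!]\rho$.} We use induction on $\psi$; let $i$ be the index of $\langle w,t\rangle$. The Boolean cases follow from the definition of a type, and identifiers from the definition of $\rho$.
\begin{itemize}
\item $\exists\psi$: we have $\psi\in\Theta_j$ for some $j\ge i$. If $j=i$, take the delay $0$. If $j>i$, then $t<i+1\le j$; delay until $c=j$, where the index is $j$.
\item $\forall\psi$: after any delay the index is some $j\ge i$, and $\psi\in\Theta_j$.
\item $\langle a\rangle\psi$: the edge added for the demand $(i,\langle a\rangle\psi)$ is enabled and leads to some $\langle w',0\rangle$ with $\psi\in\Theta'_0=\Theta(w',0)$.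
\item $[a]\psi$: the guards $\gamma_0,\dots,\gamma_p$ are pairwise disjoint, so every enabled $a$-edge was added for a demand $(i,\langle a\rangle\chi)$ with the same $i$. It leads to some $\langle w',0\rangle$ where $w'$ serves that demand, so $\psi\in\Theta'_0$.
\end{itemize}
If $Z\in\Theta(w,t)$, then $\mathcal D(Z)\in\Theta(w,t)$, so the claim shows that $\rho$ is a post-fixed point. By the claim the initial state lies in $[\![\varphi]\!]\rho$, and coinduction gives the lemma.
\end{proof}

\subsection{Regions}

For the converse we need that the truth of a formula changes only finitely often along a delay. Lemma~\ref{lem:alt} gives this for $\mathrm{on}_a$ and $\mathrm{off}_a$, but a formula such as $\langle a\rangle\exists\psi$ also looks at delays after an action, and then the relative position of the clocks matters. Regions capture this. Let $\mathcal A$ be an automaton with largest constant $M$, and let $\mathrm{fr}(t)=t-\lfloor t\rfloor$. Valuations $u,u'$ are \emph{region equivalent}, written $u\cong u'$, if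
\begin{itemize}
\item for each clock $c$, either $u(c)>M$ and $u'(c)>M$, or both are at most $M$, $\lfloor u(c)\rfloor=\lfloor u'(c)\rfloor$, and $\mathrm{fr}(u(c))=0$ if and only if $\mathrm{fr}(u'(c))=0$;
\item for all clocks $c,c'$ with $u(c),u(c')\le M$, we have $\mathrm{fr}(u(c))\le\mathrm{fr}(u(c'))$ if and only if $\mathrm{fr}(u'(c))\le\mathrm{fr}(u'(c'))$.
\end{itemize}
States are region equivalent if they have the same location and equivalent valuations; the equivalence classes are the \emph{regions}. We use from \cite{alurdill} that $\cong$ is a time-abstract bisimulation: if $\sigma\cong\sigma'$, then every $\sigma\xrightarrow{a}\tau$ is matched by some $\sigma'\xrightarrow{a}\tau'$ with $\tau\cong\tau'$, and for every $d\ge0$ there is $d'\ge0$ with $\sigma+d\cong\sigma'+d'$.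

\begin{lemma}\label{lem:regions}
Let $K=\emptyset$. For every state $\sigma$ of $\mathcal A$, the set $[0,\infty)$ of delays is partitioned into finitely many intervals $J_0<J_1<\dots<J_r$ such that, for every formula $\psi$, the truth of $\sigma+d\models\psi$ is constant for $d$ in each $J_i$.
\end{lemma}

\begin{proof}
First, region equivalent states satisfy the same formulas. If every $\rho(Z)$ is a union of regions, then so is every $[\![\psi]\!]\rho$, by induction on $\psi$: let $\sigma\cong\sigma'$ with $\sigma$ in the set. For $\exists\psi$ and $\langle a\rangle\psi$, match the witnessing move of $\sigma$ by a move of $\sigma'$; for $\forall\psi$ and $[a]\psi$, match an arbitrary move of $\sigma'$ by a move of $\sigma$. Now let $\hat\rho(Z)$ be the union of the regions that meet $\rho^*(Z)$. By monotonicity $\rho^*(Z)=[\![\mathcal D(Z)]\!]\rho^*\subseteq[\![\mathcal D(Z)]\!]\hat\rho$, and the right side is a union of regions, so it contains $\hat\rho(Z)$. Thus $\hat\rho$ is a post-fixed point, $\hat\rho\subseteq\rho^*$, and $\rho^*=\hat\rho$ consists of unions of regions.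

Second, let $\sigma=\langle l,u\rangle$ and let $P$ be the finite set of $d\ge0$ such that $u(c)+d\in\{0,\dots,M\}$ for some clock $c$. Let the $J_i$ be the points of $P$ and the connected components of $[0,\infty)\setminus P$. On a component no clock meets a value in $\{0,\dots,M\}$. So each clock either stays above $M$ or stays in one interval $(k,k+1)$ with $k<M$, and the fractional parts of the clocks of the second kind all grow at the same rate and keep their order. Hence the region of $\sigma+d$ is constant on each $J_i$.
\end{proof}

\begin{lemma}\label{lem:words-complete}
If $\varphi$ is satisfiable, then some closed set contains a word whose first type contains $\varphi$.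
\end{lemma}

\begin{proof}
Let $\mathcal A$ satisfy $\varphi$. For a state $\sigma$, the set $\Theta(\sigma)=\{\psi\in cl:\sigma\models\psi\}$ is a type, by the semantics of the Boolean operators and by unfolding. Let $J_0<\dots<J_r$ be the intervals of Lemma~\ref{lem:regions} for $\sigma$. Select the index $0$ and, for every $\exists\psi\in cl$ such that $\psi$ holds on some $J_i$, the \emph{last} such index; choosing the last one makes a single position serve every earlier occurrence of $\exists\psi$. At most $e+1$ indices are selected. Choose delays $0=d_0<d_1<\dots<d_p$, one in each selected interval, so that $p\le e$, and put $w(\sigma)=\Theta(\sigma+d_0)\cdots\Theta(\sigma+d_p)$.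

This is a good word. If $\exists\psi\in\Theta(\sigma+d_i)$, then $\sigma+d\models\psi$ for some $d\ge d_i$. So the last interval on which $\psi$ holds is the interval of $d_i$ or a later one; it is selected, it contains $d_j$ for some $j\ge i$, and $\psi\in\Theta(\sigma+d_j)$. If $\forall\psi\in\Theta(\sigma+d_i)$ and $j\ge i$, then $\sigma+d_j$ is reached from $\sigma+d_i$ by a delay, so $\psi\in\Theta(\sigma+d_j)$.

The set of all words $w(\sigma)$ is closed. If $\langle a\rangle\psi\in\Theta(\sigma+d_i)$, there is a transition $\sigma+d_i\xrightarrow{a}\tau$ with $\tau\models\psi$, and $\tau\models\chi$ for every $[a]\chi\in\Theta(\sigma+d_i)$. The word $w(\tau)$ begins with $\Theta(\tau)$, so it serves the demand. Finally, for the initial state $\sigma_0$, the word $w(\sigma_0)$ begins with $\Theta(\sigma_0)$, which contains $\varphi$.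
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(2)]
Start with the set of all good words. As long as some remaining word has a demand that no remaining word serves, delete that word. Accept if and only if the final set $\mathcal W$ contains a word whose first type contains $\varphi$.

The set $\mathcal W$ is closed, so if the algorithm accepts, $\varphi$ is satisfiable by Lemma~\ref{lem:words-sound}. No word of a closed set $\mathcal W_0$ is ever deleted: as long as all of $\mathcal W_0$ remains, every demand of its words is served. So if $\varphi$ is satisfiable, the algorithm accepts by Lemma~\ref{lem:words-complete}, and Lemma~\ref{lem:words-sound} provides a model with one clock and constants at most $e$.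

Let $n$ be the total length of $\varphi$ and $\mathcal D$. Then $e\le|cl|\le n$, and there are at most $(e+1)2^{|cl|(e+1)}=2^{O(n^2)}$ sequences of at most $e+1$ subsets of $cl$. Testing whether a sequence is a good word, or whether one word serves a demand of another, takes polynomial time. Each deletion is found by inspecting all pairs of words, and each word is deleted at most once. The running time is $2^{O(n^2)}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{alurdill}
Alur and Dill, \emph{A theory of timed automata}, TCS 126, 1994.

\bibitem{source}
\emph{From Timed Automata to Logic -- and Back}, \texttt{https://core.ac.uk/download/233661785.pdf}.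

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\end{thebibliography}
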